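\title{Independent Random Hyperedges Cannot Beat the Orientability Threshold}

\begin{abstract}
Let $c^*_{k,\ell}$ be the density threshold for $\ell$-orientability of fully random $k$-uniform hypergraphs, $(k,\ell)\neq(2,1)$. We prove that for every distribution on the $k$-element subsets of $[n]$ and every $c>c^*_{k,\ell}$, a hypergraph with $\lfloor cn\rfloor$ independent hyperedges from that distribution is $\ell$-orientable only with probability exponentially small in $n$. In particular, no family of random hypergraphs with i.i.d.\ hyperedges has an $\ell$-peelability threshold above $c^*_{k,\ell}$, as had been conjectured. The proof bounds the expected number of hyperedges that cannot be oriented by replacing the vertices, one at a time, by independent coins. It rests on supermodularity and Harris' inequality and assumes nothing about the local structure of the hypergraph.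
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Orientations, peeling and the conjecture}

A \emph{hypergraph} $H=(V,E)$ consists of a finite vertex set $V$ and a finite multiset $E$ of subsets of $V$, the \emph{hyperedges}. Repeated hyperedges are counted with multiplicity everywhere, and we speak of the \emph{copies} of a hyperedge. $H$ is \emph{$k$-uniform} if all hyperedges have $k$ elements. Throughout, $k\ge2$ and $\ell\ge1$ are integers.

An \emph{$\ell$-orientation} of $H$ assigns to each copy of each hyperedge one of its vertices so that no vertex is assigned more than $\ell$ copies, and $H$ is \emph{$\ell$-orientable} if it has one. Think of the hyperedges as items, each naming the bins it may be placed in, and of the vertices as bins of capacity $\ell$. The simplest way to look for an orientation is \emph{peeling}: repeatedly delete a vertex of degree at most $\ell$ together with its incident hyperedges, and assign these hyperedges to the deleted vertex. $H$ is \emph{$\ell$-peelable} if every subhypergraph (with nonempty vertex set) has minimum degree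 at most $\ell$. This holds exactly when peeling removes all hyperedges: if peeling gets stuck, what is left has minimum degree above $\ell$; and if a subhypergraph has minimum degree above $\ell$, none of its vertices can be the first of them to be deleted, so its hyperedges survive. Thus $\ell$-peelable implies $\ell$-orientable.

A \emph{family of $k$-uniform random hypergraphs with i.i.d.\ hyperedges}, or \emph{i.i.d.\ family}, is a sequence $(D_n)$, where $D_n$ is a probability distribution on the $k$-element subsets of $[n]=\{1,\dots,n\}$. At \emph{density} $c>0$ it produces the hypergraph $H$ on $[n]$ whose $m=\lfloor cn\rfloor$ hyperedges are drawn independently from $D_n$; the distribution $D_n$ does not depend on $m$. The family has \emph{sharp threshold} $c^\dagger$ for a property $P$ if, as $n\to\infty$, $\Pr[H\text{ has }P]\to1$ for every $c<c^\dagger$ and $\Pr[H\text{ has }P]\to0$ for every $c>c^\dagger$. The \emph{fully random} family takes $D_n$ uniform. For $(k,\ell)\ne(2,1)$ it is known to have a sharp threshold $c^*_{k,\ell}$ for $\ell$-orientability. The following conjecture is posed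 in \cite{Conj}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $(k,\ell)\neq(2,1)$. If an i.i.d.\ family of $k$-uniform random hypergraphs has a sharp threshold $c^\dagger$ for $\ell$-peelability, then $c^\dagger\le c^*_{k,\ell}$.}
\medskip

For the fully random family this holds because peelable implies orientable. For other families, counting capacity gives only $c^\dagger\le\ell$, whereas $c^*_{k,\ell}<\ell$ (Lemma~\ref{lem:variational}). The freedom to choose $D_n$ is powerful: Walzer \cite{Walzer} constructs i.i.d.\ families whose \emph{peelability} thresholds tend to $c^*_{k,\ell}$. Why should no choice go further? Whatever $D_n$ is, the degree of a vertex $v$ is binomial, $\mathrm{Bin}(m,p_v)$ with $\sum_vp_v=k$, so some vertices have degree below $\ell$ and waste capacity. At most $\sum_v\min(\deg v,\ell)$ copies can be assigned, and $\mathbb{E}\min(\mathrm{Bin}(m,p),\ell)$ is concave in $p$, its derivative being $m\Pr[\mathrm{Bin}(m-1,p)\le\ell-1]$; so for this first obstruction equal $p_v$ are best. One then guesses that every further structure in $D_n$ makes hyperedges cluster, that clustering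 only overloads some regions, and that the uniform distribution is optimal even for orientability. This is what we prove. The difficulty is that $D_n$ is arbitrary: degrees need not be bounded, neighborhoods need not look like trees, and hyperedges may repeat.

\subsection{The value of the threshold}

Let $\mathrm{Po}(\lambda)$ denote a Poisson variable with mean $\lambda\geq0$ and put $Q(\lambda,j)=\Pr[\mathrm{Po}(\lambda)\ge j]$. For $(k,\ell)\ne(2,1)$,
\begin{equation}\label{eq:cstar}
c^*_{k,\ell}=\frac{\xi^*}{k\,Q(\xi^*,\ell)^{k-1}},\qquad\text{where $\xi^*>0$ is the unique solution of}\quad k\ell=\frac{\xi\,Q(\xi,\ell)}{Q(\xi,\ell+1)}.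
\end{equation}
Existence and uniqueness of $\xi^*$ are part of Lemma~\ref{lem:variational}. The formula is taken from \cite{FKP} for $k\ge3$, $\ell\ge2$, from \cite{Dietz,FP,FM} for $k\ge3$, $\ell=1$, and from \cite{CSW,FR} for $k=2$, $\ell\ge2$, where the threshold is expressed as the point at which the $(\ell+1)$-core, the part of the graph that peeling leaves, reaches average degree $2\ell$. Some of these papers use $m$ \emph{distinct} uniform hyperedges. The value is the same. Indeed, $m\le cn$ i.i.d.\ uniform hyperedges are distinct with probability $\prod_{i<m}\bigl(1-i/\binom nk\bigr)\ge\exp\bigl(-m^2/\binom n2\bigr)$ for large $n$, which is bounded away from $0$, and conditionally on this event the two models coincide. So whatever holds with probability tending to $1$ in the i.i.d.\ model does so in the other model, and $c^*_{k,\ell}$ is the sharp threshold of both. Our proofs use $c^*_{k,\ell}$ only through \eqref{eq:cstar}.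

\subsection{Excess and the main theorem}

Orientability is a yes-or-no property. We replace it by a quantity that has an expectation and changes little when one hyperedge changes. Let each vertex $v$ have an integer \emph{capacity} $\ell_v\ge1$, write $\ell(U)=\sum_{v\in U}\ell_v$, and let $e_H(U)$ be the number of copies of hyperedges contained in $U$. The \emph{excess} of $H$ is
\[
\operatorname{exc}(H)=\max_{U\subseteq V}\bigl(e_H(U)-\ell(U)\bigr)\ge0 .
\]
Copies inside $U$ can only be assigned to vertices of $U$, so every partial assignment that respects the capacities leaves at least $\operatorname{exc}(H)$ copies unassigned. In particular $\operatorname{exc}(H)=0$ if $H$ is orientable. Unless said otherwise, all capacities equal $\ell$.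

\begin{example}\label{ex:blocks}
Let $k$ divide $n$ and let $D_n$ be uniform on the blocks of a partition of $[n]$ into $k$-sets. If block $B$ is drawn $N_B$ times, then $\operatorname{exc}(H)=\sum_B(N_B-k\ell)^+$, where $x^+=\max(x,0)$. As $N_B\sim\mathrm{Bin}(m,k/n)$ tends to $\mathrm{Po}(kc)$ in distribution, the expected excess is linear in $n$ for every $c>0$. All $p_v$ equal $k/n$ here; the excess comes from clustering alone.
\end{example}

\begin{theorem}\label{thm:main}
Let $(k,\ell)\ne(2,1)$, let $D$ be any distribution on the $k$-element subsets of $[n]$, let $H$ have $m\ge1$ i.i.d.\ hyperedges from $D$, and let $q=Q(\xi^*,\ell)>0$. Then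
\[
\mathbb{E}\operatorname{exc}(H)\ \ge\ t:=q^k\,(m-c^*_{k,\ell}\,n)-\tfrac12\sqrt m ,
\]
and if $t>0$, then $\Pr[H\text{ is $\ell$-orientable}]\le e^{-2t^2/m}$.
\end{theorem}

\begin{corollary}\label{cor:conj}
Let $(k,\ell)\ne(2,1)$. For every i.i.d.\ family and every density $c>c^*_{k,\ell}$,
\[
\Pr[H\text{ is $\ell$-peelable}]\le\Pr[H\text{ is $\ell$-orientable}]\le e^{-\Omega(n)} .
\]
Hence every sharp threshold of an i.i.d.\ family for $\ell$-peelability, or for $\ell$-orientability, is at most $c^*_{k,\ell}$. The conjecture is true.
\end{corollary}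

The core of the paper is an inequality for hypergraphs with independent Poisson multiplicities, Theorem~\ref{thm:coin}. Section~\ref{sec:coin} states it and works out the cases of one and two vertices, Sections~\ref{sec:super} and~\ref{sec:replace} prove it, Section~\ref{sec:depo} deduces the results above, and Section~\ref{sec:more} treats extensions and sharpness.

\section{Poisson tails}\label{sec:poisson}

We write $\mathbb{N}=\{0,1,2,\dots\}$ and use two general facts about Poisson variables. The first is \emph{Poisson splitting}: if $\mathrm{Po}(\mu)$ many objects independently receive types, type $i$ with probability $\pi_i$, then the numbers of objects of the different types are independent, with laws $\mathrm{Po}(\mu\pi_i)$.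

The second is a differentiation rule. Let $I$ be a finite set and $\nu_i\ge0$ for $i\in I$, and for $s\ge0$ let $X^s$ be a vector of independent coordinates $X^s_i\sim\mathrm{Po}(s\nu_i)$. For $\varphi:\mathbb{N}^I\to\mathbb{R}$ put $\Delta_i\varphi(x)=\varphi(x+\varepsilon_i)-\varphi(x)$, where $\varepsilon_i$ is the $i$th unit vector. If $|\varphi(x)|\le C(1+|x|)$ with $|x|=\sum_ix_i$, then
\begin{equation}\label{eq:diff}
\frac{d}{ds}\,\mathbb{E}\,\varphi(X^s)=\sum_{i\in I}\nu_i\,\mathbb{E}\,\Delta_i\varphi(X^s).
\end{equation}
To see this, write $\mathbb{E}\,\varphi(X^s)=e^{-s\sum_i\nu_i}\sum_x\varphi(x)\,s^{|x|}\prod_i\nu_i^{x_i}/x_i!$. The sum is an everywhere convergent power series in $s$ and may be differentiated termwise. The exponential factor contributes $-\sum_i\nu_i\,\mathbb{E}\,\varphi(X^s)$. In the series, write the factor $|x|$ as $\sum_ix_i$ and use $x_i\,\nu_i^{x_i}/x_i!=\nu_i\cdot\nu_i^{x_i-1}/(x_i-1)!$; shifting $x$ by $\varepsilon_i$ gives $\sum_i\nu_i\,\mathbb{E}\,\varphi(X^s+\varepsilon_i)$.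

For $j\in\mathbb{N}$ let $p_j(\lambda)=e^{-\lambda}\lambda^j/j!$ and
\[
G_j(\lambda)=\mathbb{E}\,(\mathrm{Po}(\lambda)-j)^+ ,
\]
the expected overflow of a bin of capacity $j$ that receives $\mathrm{Po}(\lambda)$ items. We have $G_0(\lambda)=\lambda$ and $G_j(0)=0$. Let $j\ge1$. For integers $x$, $(x+1-j)^+-(x-j)^+=\mathbf{1}[x\ge j]$ and $\mathbf{1}[x+1\ge j]-\mathbf{1}[x\ge j]=\mathbf{1}[x=j-1]$, so \eqref{eq:diff} in one dimension gives
\begin{equation}\label{eq:Gprime}
G_j'(\lambda)=Q(\lambda,j)=G_{j-1}(\lambda)-G_j(\lambda),\qquad \frac{d}{d\lambda}Q(\lambda,j)=p_{j-1}(\lambda)\ge0 .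
\end{equation}
Thus $G_j$ is convex. From $\lambda p_i(\lambda)=(i+1)p_{i+1}(\lambda)$ we get
\begin{equation}\label{eq:shift}
\lambda\,Q(\lambda,j)=\sum_{i\ge j+1}i\,p_i(\lambda),\qquad G_j(\lambda)=\lambda\,Q(\lambda,j)-j\,Q(\lambda,j+1).
\end{equation}
The tangent line to $G_j$ at $\lambda$ is $x\mapsto G_j(\lambda)+Q(\lambda,j)(x-\lambda)$, which by \eqref{eq:shift} equals $Q(\lambda,j)x-jQ(\lambda,j+1)$. By convexity,
\begin{equation}\label{eq:tangent}
G_j(x)\ \ge\ Q(\lambda,j)\,x-j\,Q(\lambda,j+1)\qquad\text{for all }x,\lambda\ge0 .
\end{equation}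

The next lemma shows that $\xi^*$ is well defined and that $c^*_{k,\ell}$ is the minimum of an explicit function; this is the form in which the constant arises in our proof.

\begin{lemma}\label{lem:variational}
For $\lambda>0$ let
\[
R(\lambda)=\frac{\lambda\,Q(\lambda,\ell)}{Q(\lambda,\ell+1)},\qquad f(\lambda)=\frac{\ell\,Q(\lambda,\ell+1)}{Q(\lambda,\ell)^k},\qquad \gamma_{k,\ell}=\inf_{\lambda>0}f(\lambda).
\]
Then $R$ increases strictly from $\ell+1$ to $\infty$. If $(k,\ell)\ne(2,1)$, the equation $R(\xi)=k\ell$ has a unique solution $\xi^*$, and $\gamma_{k,\ell}=f(\xi^*)=c^*_{k,\ell}<\ell$. Moreover $\gamma_{2,1}=\frac12$.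
\end{lemma}

\begin{proof}
Let $Y$ be $\mathrm{Po}(\lambda)$ conditioned on being at least $\ell+1$, so $\Pr[Y=i]=\lambda^i/(i!\,Z)$ with $Z(\lambda)=\sum_{i\ge\ell+1}\lambda^i/i!$. By \eqref{eq:shift}, $R=\mathbb{E}\,Y=\lambda Z'/Z$, and
\[
\lambda R'=\frac{\lambda Z'}{Z}+\frac{\lambda^2Z''}{Z}-\Bigl(\frac{\lambda Z'}{Z}\Bigr)^2=\mathbb{E}\,Y+\mathbb{E}\,Y(Y-1)-(\mathbb{E}\,Y)^2=\operatorname{Var}Y>0 .
\]
The leading terms of $\lambda Z'$ and $Z$ give $R\to\ell+1$ as $\lambda\to0$, and $R(\lambda)\ge\lambda\to\infty$. Since $k\ell>\ell+1$ means $(k-1)\ell>1$, the value $k\ell$ is taken, exactly once, if and only if $(k,\ell)\ne(2,1)$. By \eqref{eq:Gprime} and $p_\ell=\lambda p_{\ell-1}/\ell$,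
\[
(\log f)'=\frac{p_\ell(\lambda)}{Q(\lambda,\ell+1)}-\frac{k\,p_{\ell-1}(\lambda)}{Q(\lambda,\ell)}=\frac{p_{\ell-1}(\lambda)}{\ell\,Q(\lambda,\ell)}\bigl(R(\lambda)-k\ell\bigr).
\]
For $(k,\ell)\neq(2,1)$, $f$ therefore decreases on $(0,\xi^*)$ and increases strictly on $(\xi^*,\infty)$, where it tends to $\ell$. With $q=Q(\xi^*,\ell)$, the equation $R(\xi^*)=k\ell$ reads $\ell Q(\xi^*,\ell+1)=\xi^*q/k$, so $f(\xi^*)=\xi^*/(kq^{k-1})=c^*_{k,\ell}$. For $(k,\ell)=(2,1)$ we have $R>2=k\ell$, so $f$ is increasing, and $f(\lambda)=Q(\lambda,2)/Q(\lambda,1)^2\sim(\lambda^2/2)/\lambda^2$ as $\lambda\to0$.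
\end{proof}

\section{The coin inequality}\label{sec:coin}

\begin{theorem}\label{thm:coin}
Let $V$ be finite with integer capacities $\ell_v\ge1$, let $\mu_e\ge0$ for nonempty $e\subseteq V$, and let $H$ contain each $e$ with multiplicity $\mathrm{Po}(\mu_e)$, independently. For all $\lambda_v\ge0$ $(v\in V)$, with $q_v=Q(\lambda_v,\ell_v)$ and $\kappa_v=\ell_v\,Q(\lambda_v,\ell_v+1)$,
\[
\mathbb{E}\operatorname{exc}(H)\ \ge\ \sum_e\mu_e\prod_{v\in e}q_v-\sum_{v\in V}\kappa_v .
\]
\end{theorem}

The shape of the bound is suggested by a heuristic for the fully random family, which we use only as a guide. Suppose that each vertex has $\mathrm{Po}(\lambda)$ hyperedges pushed onto it, independently of the other vertices. From the point of view of one incident hyperedge, a vertex is already full with probability $q=Q(\lambda,\ell)$. A hyperedge is pushed onto $v$ when its other $k-1$ vertices are full; since degrees have mean $kc$, consistency asks for $\lambda=kc\,q^{k-1}$. Let $U$ be the set of vertices with at least $\ell+1$ pushed hyperedges. It should have about $nQ(\lambda,\ell+1)$ vertices and contain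 about $mq^k$ hyperedges, those that see all their vertices full, and so witness an excess of $mq^k-n\ell Q(\lambda,\ell+1)$. Setting this to zero and adding the consistency equation gives exactly \eqref{eq:cstar}. Theorem~\ref{thm:coin} says that this count is a rigorous lower bound for every system of means $\mu_e$ and for every choice of the $\lambda_v$, consistent or not.

\begin{example}[one vertex]\label{ex:one}
Let $V=\{v\}$ and let $e=\{v\}$ have multiplicity $N\sim\mathrm{Po}(\mu)$. Then $\operatorname{exc}(H)=(N-\ell_v)^+$, and the theorem claims $G_{\ell_v}(\mu)\ge q_v\mu-\kappa_v$. This is the tangent inequality \eqref{eq:tangent}, with equality at $\lambda_v=\mu$. The right side has a reading that drives the whole proof: remove the vertex, let each copy survive a coin flip with probability $q_v$, count the survivors as excess, and pay $\kappa_v$.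
\end{example}

\begin{example}[two vertices]\label{ex:two}
Let $V=\{u,v\}$, $\ell_u=\ell_v=1$, and let only $e=\{u,v\}$ occur, with multiplicity $N\sim\mathrm{Po}(\mu)$; this is one block of Example~\ref{ex:blocks}. Then $\operatorname{exc}(H)=(N-2)^+$, and the claim is $G_2(\mu)\ge\mu q_uq_v-\kappa_u-\kappa_v$. We replace first $v$, then $u$, by a coin.

The \emph{load} on $v$ is the number $Y=(N-1)^+$ of copies that $u$ cannot absorb; its mean is $\psi(\mu)=G_1(\mu)$, and $\operatorname{exc}(H)=(Y-1)^+$. If $Y$ were a Poisson variable, then $\mathbb{E}(Y-1)^+$ would equal $G_1(\psi(\mu))$. It is not, but the inequality we need survives: $a(\mu):=\mathbb{E}(Y-1)^+=G_2(\mu)$ is at least $b(\mu):=G_1(\psi(\mu))$. Indeed, by \eqref{eq:Gprime},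
\[
a'=\Pr[N\ge2]\ \ge\ \Pr[N\ge1]\Pr[N\ge2]=\psi'\,(\psi-a),\qquad b'=\psi'\,G_1'(\psi)=\psi'\,(\psi-b).
\]
So $\delta=a-b$ satisfies $\delta'\ge-\psi'\delta$, that is $(e^\psi\delta)'\ge0$, and $\delta(0)=0$; hence $\delta\ge0$. Now
\[
G_2(\mu)\ \ge\ G_1(\psi(\mu))\ \ge\ q_v\,G_1(\mu)-\kappa_v\ \ge\ G_1(q_v\mu)-\kappa_v\ \ge\ q_uq_v\mu-\kappa_u-\kappa_v .
\]
The second and fourth steps are \eqref{eq:tangent}. The third holds because $G_1$ is convex with $G_1(0)=0$, and it completes the replacement of $v$: $G_1(q_v\mu)$ is the expected excess of the one-vertex system on $u$ fed by the copies that survive the coin at $v$.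
\end{example}

Two properties of the load were used. It overflows at least as much as a Poisson variable of the same mean: a new copy raises $Y$ when $N\ge1$, raises $(Y-1)^+$ when in addition $Y\ge1$, and these two events are positively correlated. And thinning the copies by a factor $q_v$ lowers the mean load by at least that factor. Both come from the convexity of $N\mapsto(N-1)^+$. In general the load on $v$ depends on the multiplicities of all hyperedges through $v$, and convexity is replaced by supermodularity.

\section{Supermodular functions of Poisson variables}\label{sec:super}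

We recall \emph{Harris' inequality}: if $X$ is a vector of finitely many independent real random variables and $\alpha,\beta$ are bounded functions, nondecreasing in each coordinate, then $\mathbb{E}[\alpha(X)\beta(X)]\ge\mathbb{E}\,\alpha(X)\,\mathbb{E}\,\beta(X)$.

\begin{lemma}\label{lem:super}
Let $I$, $\nu_i$ and $X^s$ be as in Section~\ref{sec:poisson}. Let $g:\mathbb{N}^I\to\mathbb{N}$ satisfy $g(0)=0$, $\Delta_ig\in\{0,1\}$ and $\Delta_j\Delta_ig\ge0$ for all $i,j\in I$, including $i=j$. Put $\psi(s)=\mathbb{E}\,g(X^s)$. Then
\begin{enumerate}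
\item[(a)] $\psi(s)\le s\,\psi(1)$ for $s\in[0,1]$;
\item[(b)] $\mathbb{E}\,(g(X^1)-\ell)^+\ge G_\ell(\psi(1))$ for every integer $\ell\ge1$.
\end{enumerate}
\end{lemma}

For $g(x)=|x|$ both parts are equalities. In general, picture $X^s$ as growing with time $s$. Then $g(X^s)$ moves by unit jumps at rate $r(X^s)$, where $r=\sum_i\nu_i\Delta_ig$, and this rate is high when $g$ is high; so $g(X^s)$ is more spread out than a Poisson process run with the clock $\psi(s)$.

\begin{proof}
We have $0\le g(x)\le|x|$, so \eqref{eq:diff} applies to $g$ and to $(g-j)^+$. The function $r$ satisfies $0\le r\le\sum_i\nu_i$, and it is nondecreasing in each coordinate because $\Delta_jr=\sum_i\nu_i\Delta_j\Delta_ig\ge0$.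

(a) By \eqref{eq:diff}, $\psi'(s)=\mathbb{E}\,r(X^s)\ge0$ and $\psi''(s)=\sum_j\nu_j\,\mathbb{E}\,\Delta_jr(X^s)\ge0$. So $\psi$ is convex with $\psi(0)=0$, and $\psi(s)\le(1-s)\psi(0)+s\psi(1)=s\psi(1)$.

(b) Let $a_j(s)=\mathbb{E}\,(g(X^s)-j)^+$ for $j\in\mathbb{N}$. We have $\Delta_i(g-j)^+=\mathbf{1}[g\ge j]\,\Delta_ig$: both sides vanish where $\Delta_ig=0$, and where $\Delta_ig=1$ the left side is $(g+1-j)^+-(g-j)^+=\mathbf{1}[g\ge j]$ because $g$ is an integer. The functions $r$ and $\mathbf{1}[g\ge j]$ are bounded and nondecreasing, so \eqref{eq:diff} and Harris' inequality give, for $j\ge1$,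
\[
a_j'(s)=\mathbb{E}\bigl[r(X^s)\,\mathbf{1}[g(X^s)\ge j]\bigr]\ \ge\ \psi'(s)\Pr[g(X^s)\ge j]=\psi'(s)\bigl(a_{j-1}(s)-a_j(s)\bigr).
\]
By \eqref{eq:Gprime}, the functions $b_j(s)=G_j(\psi(s))$ satisfy the same system with equality, $b_j'=\psi'(b_{j-1}-b_j)$. We show $a_j\ge b_j$ on $[0,1]$ by induction on $j$. For $j=0$ both sides equal $\psi$. For $j\ge1$ put $\delta=a_j-b_j$. Since $\psi'\ge0$ and $a_{j-1}\ge b_{j-1}$,
\[
\delta'\ \ge\ \psi'\,(a_{j-1}-b_{j-1})-\psi'\delta\ \ge\ -\psi'\delta .
\]
Thus $(e^\psi\delta)'\ge0$, and $\delta(0)=0$, so $\delta\ge0$. Take $j=\ell$ and $s=1$.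
\end{proof}

The condition on second differences cannot be dropped, not even for $i=j$. For $I$ a single point, $\nu>0$ and $g(x)=\min(x,1)$, the function $\psi(s)=1-e^{-s\nu}$ is strictly concave, so (a) fails, and $(g-1)^+=0$ while $G_1(\psi(1))>0$.

\section{Replacing vertices by coins}\label{sec:replace}

We prove Theorem~\ref{thm:coin}. A direct lower bound on $\operatorname{exc}(H)$ would need a good set $U$, and for arbitrary means $\mu_e$ we have no description of one. Instead we interpolate between the true system and the system in which every vertex is a coin, whose expectation is explicit. In an intermediate system the vertices of a set $A$ are real and the others are coins. A copy that has survived the coins at its vertices outside $A$ can only be absorbed inside $A$, so only $e\cap A$ matters. This leads to the following definition. For $A\subseteq V$, a finite multiset $J$ of subsets of $V$ and $U\subseteq A$ let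
\[
\Phi_A(J,U)=\#\{e\in J:\ e\cap A\subseteq U\}-\ell(U),\qquad w_A(J)=\max_{U\subseteq A}\Phi_A(J,U).
\]
Then $0\le w_A(J)\le|J|$, $w_\emptyset(J)=|J|$ and $w_V(H)=\operatorname{exc}(H)$. We write $+$ for the sum of multisets and $J+e$ for $J$ with one more copy of $e$.

\begin{lemma}\label{lem:w}
For all $A$, $J$ and all $e,f\subseteq V$, possibly equal, $w_A(J+e)-w_A(J)\in\{0,1\}$ and
\[
w_A(J+e)+w_A(J+f)\ \le\ w_A(J)+w_A(J+e+f).
\]
\end{lemma}

\begin{proof}
For each $U$, adding $e$ raises $\Phi_A(J,U)$ by $0$ or $1$, so the maximum, an integer, rises by $0$ or $1$. For the inequality let $U_1$ attain $w_A(J+e)$ and $U_2$ attain $w_A(J+f)$. It suffices to show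
\[
\Phi_A(J+e,U_1)+\Phi_A(J+f,U_2)\ \le\ \Phi_A(J,U_1\cap U_2)+\Phi_A(J+e+f,U_1\cup U_2).
\]
The costs agree, since $\ell(U_1)+\ell(U_2)=\ell(U_1\cap U_2)+\ell(U_1\cup U_2)$. Let $h\in J$. If $h\cap A$ lies in both $U_1$ and $U_2$, it lies in their intersection and their union, and $h$ counts twice on each side. If it lies in exactly one of them, it lies in the union, and $h$ counts once on the left and at least once on the right. The extra copy of $e$ counts on the left only if $e\cap A\subseteq U_1$, and then it counts at $U_1\cup U_2$; the same holds for $f$ with $U_2$.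
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:coin}]
For each copy in $H$ of each hyperedge $e$ and each $v\in e$, flip an independent coin that shows \emph{full} with probability $q_v$. For $A\subseteq V$ let $J_A$ be the multiset of those copies whose coins at all their vertices outside $A$ show full, and put
\[
P_A=\mathbb{E}\,w_A(J_A)-\sum_{v\in V\setminus A}\kappa_v .
\]
The expectation is finite because $w_A(J_A)\le|J_A|$. At the two ends, $J_V$ is the multiset of all copies, so $P_V=\mathbb{E}\operatorname{exc}(H)$, and
\[
P_\emptyset=\mathbb{E}\,|J_\emptyset|-\sum_v\kappa_v=\sum_e\mu_e\prod_{v\in e}q_v-\sum_v\kappa_v .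
\]
It therefore suffices to prove $P_A\le P_{A\cup\{v\}}$ for all $A\subseteq V$ and $v\in V\setminus A$; adding the vertices one at a time then gives $P_\emptyset\le P_V$.

Fix $A$ and $v$, and let $A'=A\cup\{v\}$. Split $J_{A'}=K+F$, where $K$ consists of the copies that avoid $v$ and $F$ of those that contain $v$. Let $F'\subseteq F$ consist of the copies whose coin at $v$ shows full. A copy avoiding $v$ faces the same coins in $J_A$ and in $J_{A'}$, and a copy containing $v$ faces one more coin in $J_A$; hence $J_A=K+F'$. The multiset $K$ is determined by the hyperedges avoiding $v$ and their coins, so it is independent of the pair $(F,F')$. By Poisson splitting, the multiplicities of the sets $e\ni v$ are independent in $F$ with laws $\mathrm{Po}(\nu_e)$, where $\nu_e=\mu_e\prod_{u\in e\setminus A'}q_u$, and independent in $F'$ with laws $\mathrm{Po}(q_v\nu_e)$.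

Next we isolate the role of $v$ in the maximum defining $w_{A'}(K+F)$. A set $U\subseteq A'$ with $v\notin U$ counts no copy in $F$, and it counts $e\in K$ exactly when $e\cap A\subseteq U$; these sets give the maximum $w_A(K)$. A set $U=U'\cup\{v\}$ with $U'\subseteq A$ counts $e\in K+F$ exactly when $e\cap A\subseteq U'$ and costs $\ell(U')+\ell_v$; these sets give the maximum $w_A(K+F)-\ell_v$. Define the load on $v$ by $g_K(M)=w_A(K+M)-w_A(K)$ for multisets $M$ of sets containing $v$; it is the additional excess that $M$ would cause in $A$ if $v$ absorbed nothing. Then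
\[
w_{A'}(J_{A'})=w_A(K)+\bigl(g_K(F)-\ell_v\bigr)^+,\qquad w_A(J_A)=w_A(K)+g_K(F').
\]

Condition on $K$ and view $g_K$ as a function of the multiplicity vector of $M$, indexed by $I=\{e\subseteq V:v\in e\}$. It vanishes at $0$, and Lemma~\ref{lem:w} with $J=K+M$ says that its first differences lie in $\{0,1\}$ and that its second differences are nonnegative. So Lemma~\ref{lem:super} applies with the means $\nu_e$, and $F$ and $F'$ have the laws of $X^1$ and $X^{q_v}$. Part (b), then \eqref{eq:tangent} with $j=\ell_v$, $\lambda=\lambda_v$, $x=\psi(1)$, then part (a) with $s=q_v$ give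
\begin{align*}
\mathbb{E}\bigl[(g_K(F)-\ell_v)^+\,\big|\,K\bigr]&\ \ge\ G_{\ell_v}(\psi(1))\ \ge\ q_v\psi(1)-\kappa_v\\
&\ \ge\ \psi(q_v)-\kappa_v=\mathbb{E}\bigl[g_K(F')\,\big|\,K\bigr]-\kappa_v .
\end{align*}
The mean load $\psi(1)$ depends on $K$ and is unknown to us; this does no harm because the tangent inequality holds for every $x$. Adding $w_A(K)$ and taking expectations yields $\mathbb{E}\,w_{A'}(J_{A'})\ge\mathbb{E}\,w_A(J_A)-\kappa_v$, which is $P_{A'}\ge P_A$.
\end{proof}

\section{From Poisson multiplicities to $m$ hyperedges}\label{sec:depo}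

Two steps remain: the number of hyperedges is fixed rather than Poisson, and a large expected excess must be turned into a small probability of zero excess. Both work because one hyperedge changes the excess by at most $1$. For the second step we recall \emph{McDiarmid's inequality}: if $Z=\zeta(Y_1,\dots,Y_m)$ with independent $Y_i$, and changing one argument changes $\zeta$ by at most $1$, then $\Pr[Z\le\mathbb{E}\,Z-t]\le e^{-2t^2/m}$ for $t>0$. We keep $\lambda$ free and allow hyperedges of any size, which costs nothing.

\begin{proposition}\label{prop:general}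
Let $D$ be any distribution on the nonempty subsets of $[n]$, let $e\sim D$, and let $H$ have $m\ge1$ i.i.d.\ hyperedges from $D$. For every $\lambda>0$,
\[
\mathbb{E}\operatorname{exc}(H)\ \ge\ t_\lambda:=m\,\mathbb{E}\bigl[Q(\lambda,\ell)^{|e|}\bigr]-n\,\ell\,Q(\lambda,\ell+1)-\tfrac12\sqrt m ,
\]
and if $t_\lambda>0$, then $\Pr[H\text{ is $\ell$-orientable}]\le e^{-2t_\lambda^2/m}$.
\end{proposition}

\begin{proof}
Let $e_1,e_2,\dots$ be i.i.d.\ from $D$, let $H_i$ have hyperedges $e_1,\dots,e_i$, so that $H=H_m$, and let $N\sim\mathrm{Po}(m)$ be independent of the $e_i$. By Poisson splitting, the multiplicities in $H_N$ are independent with means $\mu_e=mD(e)$; this is where it matters that the hyperedges are independent \emph{and} identically distributed. Theorem~\ref{thm:coin} with $\ell_v=\ell$ and $\lambda_v=\lambda$ gives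
\[
\mathbb{E}\operatorname{exc}(H_N)\ \ge\ \sum_emD(e)\,Q(\lambda,\ell)^{|e|}-n\,\ell\,Q(\lambda,\ell+1)=t_\lambda+\tfrac12\sqrt m .
\]
By Lemma~\ref{lem:w} with $A=V$, adding a hyperedge raises the excess by $0$ or $1$. Hence $\operatorname{exc}(H_N)\le\operatorname{exc}(H_m)+(N-m)^+$, both for $N\le m$ and for $N>m$. As $\mathbb{E}(N-m)=0$, we have $\mathbb{E}(N-m)^+=\frac12\mathbb{E}|N-m|\le\frac12\sqrt{\operatorname{Var}N}=\frac12\sqrt m$, and the first claim follows.

If one hyperedge of $H_m$ is replaced by another, the old and the new excess both lie in $\{x,x+1\}$, where $x$ is the excess of the remaining $m-1$ hyperedges. So McDiarmid's inequality applies, and for $t_\lambda>0$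
\[
\Pr[H\text{ is $\ell$-orientable}]\le\Pr[\operatorname{exc}(H)\le0]\le\Pr[\operatorname{exc}(H)\le\mathbb{E}\operatorname{exc}(H)-t_\lambda]\le e^{-2t_\lambda^2/m}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $k$-uniform $D$ and $f$ as in Lemma~\ref{lem:variational},
\begin{equation}\label{eq:tuniform}
t_\lambda=Q(\lambda,\ell)^k\bigl(m-f(\lambda)\,n\bigr)-\tfrac12\sqrt m .
\end{equation}
Take $\lambda=\xi^*$, which exists because $(k,\ell)\ne(2,1)$; this is the only use of that hypothesis. Then $f(\lambda)=c^*_{k,\ell}$ and $t_\lambda=t$.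
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
With $m=\lfloor cn\rfloor$ we have $t=q^k(c-c^*_{k,\ell})n-O(\sqrt n)$, so $t>0$ for large $n$ and $2t^2/m=\Omega(n)$. If a family had a sharp threshold $c^\dagger>c^*_{k,\ell}$ for peelability or orientability, then at any density $c\in(c^*_{k,\ell},c^\dagger)$ it would be orientable with probability tending to $1$, a contradiction.
\end{proof}

\section{Extensions and sharpness}\label{sec:more}

\subsection{Further consequences of Proposition~\ref{prop:general}}

\emph{The window.} Theorem~\ref{thm:main} holds for every $n$ and $D$, and it gives non-orientability with probability tending to $1$ as soon as $d=m-c^*_{k,\ell}n$ satisfies $d/\sqrt n\to\infty$. Indeed, $d^2/m=d^2/(d+c^*_{k,\ell}n)\ge\min\bigl(d/2,\ d^2/(2c^*_{k,\ell}n)\bigr)\to\infty$, so $t/\sqrt m\to\infty$.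

\emph{The deficit.} Optimizing over $\lambda$ gives, uniformly over all $k$-uniform $D$,
\[
\mathbb{E}\operatorname{exc}(H)\ \ge\ n\cdot\sup_{\lambda>0}\Bigl(\frac mn\,Q(\lambda,\ell)^k-\ell\,Q(\lambda,\ell+1)\Bigr)-\tfrac12\sqrt m ,
\]
and this bounds from below the expected number of copies that any partial assignment leaves unassigned.

\emph{The case $(k,\ell)=(2,1)$.} For any $k,\ell$ and $c>\gamma_{k,\ell}$, pick $\lambda$ with $f(\lambda)<c$; then $t_\lambda=\Omega(n)$ by \eqref{eq:tuniform}, and the probability of $\ell$-orientability tends to $0$ for every i.i.d.\ family. Since $\gamma_{2,1}=\frac12$, no i.i.d.\ family of graphs is $1$-orientable, let alone $1$-peelable, with non-vanishing probability at a fixed density $c>\frac12$.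

\emph{Mixed sizes.} Let the hyperedges be i.i.d.\ nonempty sets such that the law of $|e|$ does not depend on $n$. If
\[
c>\inf_{\lambda>0}\ \frac{\ell\,Q(\lambda,\ell+1)}{\mathbb{E}\bigl[Q(\lambda,\ell)^{|e|}\bigr]} ,
\]
then some fixed $\lambda$ has $t_\lambda=\Omega(n)$, and again the probability of $\ell$-orientability tends to $0$. Theorem~\ref{thm:coin} also allows capacities that depend on the vertex.

\subsection{The hypothesis on the hyperedges}

Neither half of ``i.i.d.''\ can be dropped. Take $\ell$ copies of each interval $\{i,\dots,i+k-1\}\subseteq[n]$. Peeling the vertices $1,2,\dots$ in order deletes at most $\ell$ copies each time, so this hypergraph is $\ell$-peelable, and its density $\ell(n-k+1)/n$ tends to $\ell>c^*_{k,\ell}$. Listed in a fixed order, its hyperedges are constant and hence independent; listed in a uniformly random order, they are identically distributed.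

\subsection{The bound is attained}

For orientability, the bound $c^*_{k,\ell}$ of Corollary~\ref{cor:conj} is attained by the fully random family. For peelability we use the result of Walzer \cite{Walzer}: for all $(k,\ell)\ne(2,1)$ there are $k$-uniform i.i.d.\ families $\mathcal{F}_z$ whose $\ell$-peelability thresholds $c_z$ tend to $c^*_{k,\ell}$ as $z\to\infty$. So the constant in the conjecture cannot be lowered. A diagonal argument shows that it is itself a threshold.

\begin{proposition}\label{prop:attained}
Let $(k,\ell)\ne(2,1)$. Then $c^*_{k,\ell}$ is the maximum of all sharp $\ell$-peelability thresholds of $k$-uniform i.i.d.\ families.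
\end{proposition}

\begin{proof}
By Corollary~\ref{cor:conj} it suffices to find a family with threshold $c^*_{k,\ell}$. Let $S$ be the set of positive integers $z$ with $c_z>1/z$; it contains all large $z$. For $z\in S$ pick $N_z$ such that, for all $n\ge N_z$, the family $\mathcal{F}_z$ at density $c_z-1/z$ is peelable with probability at least $1-1/z$. For large $n$ let $z(n)$ be the largest $z\in S$ with $z\le n$ and $N_z\le n$, and let $D_n$ be the distribution of $\mathcal{F}_{z(n)}$ on $[n]$. Each $z\in S$ satisfies $z(n)\ge z$ once $n\ge\max(z,N_z)$, so $z(n)\to\infty$.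

Let $c<c^*_{k,\ell}$. Then $c\le c_{z(n)}-1/z(n)$ for large $n$, and the hypergraph at density $c$ can be obtained from the one at density $c_{z(n)}-1/z(n)$ by keeping the first $\lfloor cn\rfloor$ hyperedges. Removing hyperedges preserves peelability, since every subhypergraph of the smaller hypergraph is one of the larger. So the probability of peelability is at least $1-1/z(n)\to1$. For $c>c^*_{k,\ell}$ it tends to $0$ by Corollary~\ref{cor:conj}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CSW} Cain, Sanders and Wormald, SODA 2007.

\bibitem{Dietz} Dietzfelbinger et al., \emph{Tight thresholds for cuckoo hashing via XORSAT}.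

\bibitem{FR} Fernholz and Ramachandran, SODA 2007.

\bibitem{FKP} Fountoulakis, Khosla and Panagiotou, \emph{The multiple-orientability thresholds for random hypergraphs}.

\bibitem{FP} Fountoulakis and Panagiotou, \emph{Sharp load thresholds for cuckoo hashing}.

\bibitem{FM} Frieze and Melsted.

\bibitem{Conj} \emph{Peeling Close to the Orientability Threshold Spatial Coupling in Hashing-Based Data Structures}, \texttt{https://publikationen.bibliothek.kit.edu/1000184041/164038830}.

\bibitem{Walzer} Walzer, \emph{Peeling close to the orientability threshold -- spatial coupling in hashing-based data structures}, SODA 2021.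

\end{thebibliography}
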